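# Distributive semilattices that are not congruence semilattices of majority algebras

## 1. Congruences of majority algebras, and where permutability makes things easy

Which semilattices arise as the compact congruences of an algebra that carries a "majority vote"? There is one obvious necessary condition, distributivity. These notes show that it is not sufficient. The problem is taken from the document "George Grätzer", http://ndl.ethernet.edu.et/bitstream/123456789/53581/1/George%20Gr%c3%a4tzer.pdf.

**Definition (majority algebra).** A majority algebra is a nonempty set $M$ with a ternary operation $m$ such that $m(x,x,y)=m(x,y,x)=m(y,x,x)=x$ for all $x,y\in M$.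

In a lattice, $m(x,y,z)=(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$ is such an operation, since $m(x,x,y)=x\vee(x\wedge y)=x$ and $m$ is symmetric. On an arbitrary set, one may choose the values of $m$ on triples of distinct elements freely, because the identities constrain only triples with a repetition.

**Definition (congruence semilattice).** For an algebra $A$ and $u,v\in A$, let $\Theta(u,v)$ be the least congruence containing $(u,v)$. A congruence is compact if it is finitely generated, that is, a finite join of congruences $\Theta(u,v)$. The compact congruences form a $(\vee,0)$-semilattice, denoted $\mathrm{Con}_{\mathrm c}A$.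

Recall how joins look: $(x,y)\in\alpha\vee\beta$ if and only if there is a finite chain $x=z_0,z_1,\dots,z_n=y$ with $(z_j,z_{j+1})\in\alpha$ for $j$ even and $(z_j,z_{j+1})\in\beta$ for $j$ odd. The length $n$ of this chain will be the main parameter.

**Definition (distributive).** A $(\vee,0)$-semilattice $S$ is distributive if whenever $a\le b\vee c$ in $S$, there are $b'\le b$ and $c'\le c$ in $S$ with $a=b'\vee c'$.

A non-example is $\{0,a,b,c,1\}$, where any two of $a,b,c$ join to $1$. Here $a\le b\vee c$, but the joins of an element of $\{0,b\}$ with an element of $\{0,c\}$ are $0,b,c,1$, and $a$ is not among them.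

**Fact 0.** The congruence lattice of a majority algebra $M$ is distributive, and $\mathrm{Con}_{\mathrm c}M$ is a distributive $(\vee,0)$-semilattice.

The proof is short and contains an expression we shall meet again. Let $(x,y)\in\alpha\cap(\beta\vee\gamma)$, with a chain $x=z_0,\dots,z_k=y$ whose consecutive pairs lie in $\beta\cup\gamma$. Put $w_r=m(x,y,z_r)$. Then $w_0=m(x,y,x)=x$ and $w_k=m(x,y,y)=y$. Consecutive $w_r$ are still related by $\beta$ or $\gamma$. And $w_r\mathrel\alpha m(x,x,z_r)=x$, so all $w_r$ lie in one $\alpha$-class. Hence $(x,y)\in(\alpha\cap\beta)\vee(\alpha\cap\gamma)$. Now let $a\le b\vee c$ be compact. Then $a=(a\wedge b)\vee(a\wedge c)$, and each of the two meets is a join of compact congruences. Since $a$ is compact, finitely many of these suffice, which gives compact $b'\le b$ and $c'\le c$ with $a=b'\vee c'$.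

**The problem.** Is every distributive $(\vee,0)$-semilattice, of any cardinality, isomorphic to $\mathrm{Con}_{\mathrm c}M$ for some majority algebra $M$?

Small cases give no obstruction. A one-element algebra gives $\{0\}$, and a two-element one gives $\mathbf 2=\{0<1\}$. For the three-element chain, take $M=\{p,q,r\}$ with $m(p,q,r)=p$ and $m=q$ on the other five triples of distinct elements. The partition $pq|r$ is a congruence: $m$ always returns a value in the class that holds the majority of the three arguments (with a repeated value this is clear, and on distinct triples the value lies in $\{p,q\}$). The partition $pr|q$ is not a congruence, since it would force $q=m(q,p,r)\equiv m(q,p,p)=p$. Nor is $qr|p$, since it would force $p=m(p,q,r)\equiv m(p,q,q)=q$. So $\mathrm{Con}_{\mathrm c}M$ is a three-element chain. Still, the answer to the problem is no: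

**Answer.** There is a distributive $(\vee,0)$-semilattice with a largest element, of cardinality $\aleph_{\omega+1}$, that is not isomorphic to $\mathrm{Con}_{\mathrm c}M$ for any majority algebra $M$.

We start with the case where every chain $z_0,\dots,z_n$ can be taken of length $2$. An algebra $A$ has permutable congruences if $\alpha\vee\beta=\alpha\circ\beta$ for all congruences $\alpha,\beta$ of $A$. Three further definitions are needed.

**Definition (congruence-compatible).** An operation $m$ on an algebra $A$ is congruence-compatible if it preserves every congruence of $A$. For instance, the basic operations and all terms are congruence-compatible.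

**Definition (weakly distributive).** A $(\vee,0)$-homomorphism $\mu:S\to T$ is weakly distributive if whenever $\mu(s)\le b\vee c$, there are $s_0,s_1\in S$ with $s\le s_0\vee s_1$, $\mu(s_0)\le b$, $\mu(s_1)\le c$.

Every isomorphism is weakly distributive: take $s_0=\mu^{-1}(b)$ and $s_1=\mu^{-1}(c)$. The inclusion of $\{0,1\}$ into $\{0,b,c,1\}$ with $b\vee c=1$ is not: for $s=1$ the conditions force $s_0=s_1=0$.

**Definition (two-valued homomorphisms).** A $(\vee,0,1)$-semilattice is a join-semilattice with least element $0$ and greatest element $1$. For such an $S$, $\mathrm{Hom}(S,\mathbf 2)$ is the set of maps $S\to\mathbf 2$ preserving $\vee,0,1$.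

In Section 2 we build, for each set $\Omega$, a distributive $(\vee,0,1)$-semilattice $G(\Omega)\ne\{0\}$, with $|G(\Omega)|=|\Omega|$ for $\Omega$ infinite. The easy special case is this.

**Proposition 4 (permutable case).** Let $|\Omega|\ge\aleph_3$, and let $A$ be an algebra with a congruence-compatible majority operation and permutable congruences. Then every weakly distributive $(\vee,0)$-homomorphism $\mu:\mathrm{Con}_{\mathrm c}A\to G(\Omega)$ is zero.

To see what $G(\Omega)$ has to do, let $\mu:\mathrm{Con}_{\mathrm c}A\to S$ be weakly distributive, where $S$ has a largest element $1$, and write $\delta(u,v)=\mu(\Theta(u,v))$, a kind of $S$-valued distance. Suppose $d=\delta(x,y)\neq0$. For every pair $a\vee b=1$ in $S$ we have $\delta(x,y)\le a\vee b$, so weak distributivity and permutability give a midpoint $z\in A$ with $\delta(x,z)\le a$ and $\delta(z,y)\le b$. Take three pairs $(a^i,b^i)$ with midpoints $z^i$, and put $e_{ij}=\delta(z^i,z^j)$. Going from $z^i$ to $z^j$ through $x$, or through $y$, gives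
$$e_{ij}\le a^i\vee a^j,\qquad e_{ij}\le b^i\vee b^j,\qquad e_{13}\le e_{12}\vee e_{23},\qquad d\le a^1\vee e_{13}\vee b^3 .$$
These can all hold in some $S$. In $S=\mathbf 2$, for example, with $d=1$, let $z^i=y$ if $a^i=1$ and $z^i=x$ otherwise. To get a contradiction we want an $S$ so free that two-valued homomorphisms can be prescribed separately "near the indices $1,2$", "near $2,3$" and "near $1,3$", and then glued. We also want $e_{ij}$ to live "near $i,j$". The first wish is met by a construction, the second by a theorem on free sets.

## 2. The semilattices $G(X)$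

**Freely adding refinements.** This step makes an arbitrary semilattice distributive in countably many rounds, adding nothing but what distributivity demands. Recall that an object presented by generators and relations has the universal property that every assignment of values to the generators that respects the relations extends to exactly one homomorphism. In the case of $(\vee,0,1)$-semilattices, its elements are finite joins of generators, together with $0$ and $1$.

For a $(\vee,0,1)$-semilattice $S$, let $D(S)$ be the $(\vee,0,1)$-semilattice presented by the elements of $S$ (with relations making $S\to D(S)$ a $(\vee,0,1)$-homomorphism) and by generators $c_0(a,b,c),c_1(a,b,c)$, for all $a,b,c\in S$ with $a\le b\vee c$, subject to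
$$c_0(a,b,c)\vee c_1(a,b,c)=a,\qquad c_0(a,b,c)\le b,\qquad c_1(a,b,c)\le c .\tag{1}$$

**Lemma 1.** Let $f\in\mathrm{Hom}(S,\mathbf 2)$. For each triple with $a\le b\vee c$ choose values $p_0,p_1\in\mathbf 2$ with $p_0\vee p_1=f(a)$, $p_0\le f(b)$, $p_1\le f(c)$, independently for distinct triples. Then $f$ has an extension to $D(S)$ with $c_i(a,b,c)\mapsto p_i$. At least one choice always exists. Consequently $S\to D(S)$ is an embedding.

*Proof.* The first claim is the universal property: each relation in (1) involves one triple only. A choice that always works is the *default choice* $p_0=f(a)\wedge f(b)$, $p_1=f(a)\wedge f(c)$. Indeed $p_0\vee p_1=f(a)\wedge(f(b)\vee f(c))=f(a)$, because $f(a)\le f(b)\vee f(c)$. For the last claim let $s\not\le s'$ in $S$, and define $f(t)=0$ if and only if $t\le s'$. Then $f$ preserves joins and $0$, and $f(1)=1$ because $s'\ne1$. So $f\in\mathrm{Hom}(S,\mathbf 2)$, with $f(s)=1$ and $f(s')=0$. Since $f$ extends to $D(S)$, the images of $s$ and $s'$ still satisfy $s\not\le s'$. $\square$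

We view $S\subseteq D(S)$. For example, in $D(\mathbf 2)$ the triples with $a=0$ give $c_0=c_1=0$. The triple $(1,1,0)$ gives $c_1=0$, $c_0=1$, and $(1,0,1)$ gives $c_0=0$, $c_1=1$. Only $(1,1,1)$ gives something new, a pair with $c_0\vee c_1=1$. By Lemma 1 this pair can be sent to $(0,1)$ and to $(1,0)$, so $D(\mathbf 2)$ is the four-element semilattice $\{0,c_0,c_1,1\}$.

A $(\vee,0,1)$-homomorphism $f:S\to T$ induces $D(f):D(S)\to D(T)$, equal to $f$ on $S$ and sending $c_i(a,b,c)$ to $c_i(fa,fb,fc)$. This makes sense because $fa\le fb\vee fc$, and the relations (1) go to relations (1). Clearly $D(fg)=D(f)D(g)$ and $D(\mathrm{id})=\mathrm{id}$.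

**Definition.** $G_0(X)$ is the $(\vee,0,1)$-semilattice presented by $a^\xi,b^\xi$ $(\xi\in X)$ with relations $a^\xi\vee b^\xi=1$. Put $G_{n+1}(X)=D(G_n(X))$ and $G(X)=\bigcup_nG_n(X)$.

So $G_0(\emptyset)=\mathbf 2$, $G_1(\emptyset)=\{0,c_0,c_1,1\}$ as above, and $G_0(\{\xi\})=\{0,a^\xi,b^\xi,1\}$.

**$G(X)$ is distributive, and $0\neq1$.** If $a\le b\vee c$ in $G(X)$, this holds in some $G_n(X)$, and then $a=c_0\vee c_1$ with $c_0\le b$, $c_1\le c$ in $G_{n+1}(X)$. Sending all $a^\xi,b^\xi$ to $1$ defines a member of $\mathrm{Hom}(G_0(X),\mathbf 2)$, which extends to all levels by Lemma 1. So $0\ne1$.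

**Subsets of $X$ give subsemilattices, and intersections behave well.** This will make "living near certain indices" precise. Let $B\subseteq X$. The inclusion induces $e_0:G_0(B)\to G_0(X)$. The assignment that is the identity on $a^\xi,b^\xi$ for $\xi\in B$ and sends $a^\xi,b^\xi$ to $1$ for $\xi\notin B$ induces $r_0:G_0(X)\to G_0(B)$. We have $r_0e_0=\mathrm{id}$. Applying $D$ repeatedly gives $e_n:G_n(B)\to G_n(X)$ and $r_n:G_n(X)\to G_n(B)$ with $r_ne_n=\mathrm{id}$, each extending the previous one. So every $e_n$ is an embedding, and we view $G_n(B)\subseteq G_n(X)$ and $G(B)\subseteq G(X)$. In particular, if $a,b,c\in G_n(B)$ satisfy $a\le b\vee c$ in $G_n(X)$, they do so in $G_n(B)$, and the elements $c_i(a,b,c)$ formed in $G_{n+1}(B)$ and in $G_{n+1}(X)$ are identified.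

Write $r_B=e_nr_n$, an endomorphism of $G_n(X)$ with image $G_n(B)$, fixing $G_n(B)$ pointwise. On the generators of $G_0(X)$ we have $r_Br_C=r_{B\cap C}$: both sides fix $a^\xi,b^\xi$ for $\xi\in B\cap C$ and send the others to $1$. By functoriality $r_Br_C=r_{B\cap C}$ at all levels. If $s\in G_n(B)\cap G_n(C)$, then $s=r_Br_Cs=r_{B\cap C}s\in G_n(B\cap C)$. The reverse inclusion is clear. An element of $G(B)\cap G(C)$ lies in $G_n(B)\cap G_n(C)$ for $n$ large enough. So
$$G_n(B)\cap G_n(C)=G_n(B\cap C),\qquad G(B)\cap G(C)=G(B\cap C).\tag{2}$$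

**Finite supports and cardinality.** Every element of $G(X)$ lies in $G(F)$ for some finite $F\subseteq X$. For $G_0(X)$ this holds because elements are finite joins of generators. An element of $G_{n+1}(X)$ is a finite join of elements of $G_n(X)$ and elements $c_i(a,b,c)$ with $a,b,c\in G_n(X)$. By induction all these elements of $G_n(X)$ lie in one $G_n(F)$ with $F$ finite, and then the join lies in $G_{n+1}(F)$. For $X$ infinite, each $G_n(X)$ has at most $|X|$ elements by induction, since it consists of finite joins of at most $|X|$ generators. The $a^\xi$ are distinct, since there is a homomorphism to $\mathbf 2$ sending one $a^\xi$ to $0$ and all other generators to $1$. So $|G(X)|=|X|$.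

The freeness of the construction is used only through the next lemma. Only *pairwise* agreement is required.

**Lemma 2 (extension property).** Let $\mathcal B$ be a family of subsets of $\Omega$, and let $\varphi_B\in\mathrm{Hom}(G(B),\mathbf 2)$ $(B\in\mathcal B)$ be such that $\varphi_B,\varphi_C$ agree on $G(B\cap C)$ for all $B,C\in\mathcal B$. Then some $\varphi\in\mathrm{Hom}(G(\Omega),\mathbf 2)$ extends all $\varphi_B$. Moreover, for $\xi\notin\bigcup\mathcal B$ the values $\varphi(a^\xi),\varphi(b^\xi)$ may be prescribed arbitrarily subject to $\varphi(a^\xi)\vee\varphi(b^\xi)=1$.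

*Proof.* We construct $\varphi_n\in\mathrm{Hom}(G_n(\Omega),\mathbf 2)$ by induction, each extending the previous one and all restrictions $\varphi_B|_{G_n(B)}$.

For $n=0$: if $\xi\in B\in\mathcal B$, put $\varphi_0(a^\xi)=\varphi_B(a^\xi)$ and $\varphi_0(b^\xi)=\varphi_B(b^\xi)$. This is well defined: if also $\xi\in C\in\mathcal B$, then $a^\xi,b^\xi\in G(B\cap C)$, where $\varphi_B=\varphi_C$. For the other $\xi$ use the prescribed values, or $1,1$ if nothing is prescribed. The relations $a^\xi\vee b^\xi=1$ are respected.

From $n$ to $n+1$: let $a\le b\vee c$ in $G_n(\Omega)$. If $a,b,c\in G_n(B)$ for some $B\in\mathcal B$, send $c_i(a,b,c)$ to $\varphi_B(c_i(a,b,c))$. This is well defined: if also $a,b,c\in G_n(C)$ with $C\in\mathcal B$, then $a,b,c\in G_n(B\cap C)$ by (2), so $c_i(a,b,c)\in G(B\cap C)$, where $\varphi_B=\varphi_C$. The relations (1) for this triple are respected, because $\varphi_B$ respects them and $\varphi_n$ equals $\varphi_B$ at $a,b,c$. For all other triples use the default choice. By Lemma 1 we obtain $\varphi_{n+1}$ extending $\varphi_n$. It agrees with $\varphi_B$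 on the generators of $G_{n+1}(B)$, which are the elements of $G_n(B)$ and the $c_i(a,b,c)$ with $a,b,c\in G_n(B)$. So it extends $\varphi_B|_{G_{n+1}(B)}$. Put $\varphi=\bigcup_n\varphi_n$. $\square$

## 3. Free sets

The distance $\delta(z^1,z^2)$ of two midpoints is an element of $G(\Omega)$ with finite support, but that support may contain the index $3$, or any other. We must choose the indices so that this does not happen. Write $[Y]^{<\omega}$ for the set of finite subsets of $Y$ and $[Y]^{\le\aleph_0}$ for the set of its countable subsets.

**Lemma 3 (free sets; Kuratowski).** Let $m<\omega$, $|Y|\ge\aleph_m$, and let $\Phi:[Y]^{<\omega}\to[Y]^{\le\aleph_0}$ satisfy $B\subseteq C\Rightarrow\Phi(B)\subseteq\Phi(C)$. Then there is $\Xi\subseteq Y$ with $|\Xi|=m$ and $\xi\notin\Phi(\Xi\setminus\{\xi\})$ for all $\xi\in\Xi$.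

For $m=1$ this says that a countable set $\Phi(\emptyset)$ does not exhaust an uncountable $Y$. For $m=2$, cardinality $\aleph_1$ would not suffice: on $Y=\omega_1$ let $\Phi(\emptyset)=\emptyset$ and $\Phi(B)=\{\eta:\eta\le\max B\}$ otherwise. Whenever $\eta<\xi$, we have $\eta\in\Phi(\{\xi\})$.

*Proof.* Induction on $m$; the case $m=0$ is trivial. Let $m\ge1$. Start from any subset of $Y$ of cardinality $\aleph_{m-1}$, and $\omega$ times in succession add all elements of $\Phi(B)$ for the finite subsets $B$ of what has been obtained. Each time at most $\aleph_{m-1}$ elements are added. The union $C$ has cardinality $\aleph_{m-1}$, and $\Phi(B)\subseteq C$ for every finite $B\subseteq C$. As $|Y|>|C|$, there is $\zeta\in Y\setminus C$. Apply the induction hypothesis to $C$ and the monotone map $\Phi'(B)=\Phi(B\cup\{\zeta\})\cap C$ to get $\Xi_0\subseteq C$ of size $m-1$, and put $\Xi=\Xi_0\cup\{\zeta\}$. Then $\zeta\notin C\supseteq\Phi(\Xi_0)$. For $\xi\in\Xi_0$ we have $\xi\notin\Phi'(\Xi_0\setminus\{\xi\})=\Phi(\Xi\setminus\{\xi\})\cap C$, and $\xi\in C$, so $\xi\notin\Phi(\Xi\setminus\{\xi\})$.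 $\square$

## 4. Localizing distances, and the proof of the permutable case

The set-up below is written for chains of any length $n\ge2$. The permutable case is $n=2$, and nothing will have to be redone later.

**Standing assumptions.** $A$ is an algebra with a congruence-compatible majority operation $m$, and $\mu:\mathrm{Con}_{\mathrm c}A\to G(\Omega)$ is a weakly distributive $(\vee,0)$-homomorphism with $\mu\ne0$.

**Step 1: distances.** This step translates congruences into inequalities. Put $\delta(u,v)=\mu(\Theta(u,v))$. Then $\delta(u,u)=0$, $\delta$ is symmetric, $\delta(u,w)\le\delta(u,v)\vee\delta(v,w)$, and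
$$\delta\big(m(u_1,u_2,u_3),m(v_1,v_2,v_3)\big)\le\delta(u_1,v_1)\vee\delta(u_2,v_2)\vee\delta(u_3,v_3).\tag{3}$$
For (3), the congruence $\bigvee_i\Theta(u_i,v_i)$ is preserved by $m$, so it contains $\Theta(m(u_1,u_2,u_3),m(v_1,v_2,v_3))$. Now apply $\mu$. Since $\mu\ne0$ and every compact congruence is a finite join of congruences $\Theta(u,v)$, there are $x,y\in A$ with $\delta(x,y)\ne0$. Fix them.

**Step 2: chains.** This step uses weak distributivity. Let $\xi\in\Omega$. As $\delta(x,y)\le1=a^\xi\vee b^\xi$, there are compact congruences $\alpha,\beta$ with $\Theta(x,y)\subseteq\alpha\vee\beta$, $\mu(\alpha)\le a^\xi$, $\mu(\beta)\le b^\xi$. By the description of joins (repeating $y$ at the end if necessary) there are $n_\xi\ge2$ and $x=z^\xi_0,\dots,z^\xi_{n_\xi}=y$ with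
$$\delta(z^\xi_j,z^\xi_{j+1})\le a^\xi\ (j\text{ even}),\qquad\delta(z^\xi_j,z^\xi_{j+1})\le b^\xi\ (j\text{ odd}).\tag{4}$$

Assume from now on that $n\ge2$ and $N$ are integers and $Y\subseteq\Omega$ is a set with $|Y|\ge\aleph_N$ and $n_\xi=n$ for all $\xi\in Y$. If the congruences permute, we may take $n=2$, $Y=\Omega$, and any $N$ with $|\Omega|\ge\aleph_N$.

**Step 3: a free set of indices.** This step arranges that distances live near their own indices. For $B\subseteq Y$ let $M_B$ be the closure under $m$ of $\{x,y\}\cup\{z^\xi_j:\xi\in B,\ 0\le j\le n\}$. For finite $B$ it is countable. Choose for each $s\in G(\Omega)$ a finite $\mathrm{supp}(s)\subseteq\Omega$ with $s\in G(\mathrm{supp}(s))$, and put $\Phi(B)=\bigcup\{\mathrm{supp}\,\delta(u,v):u,v\in M_B\}$. For finite $B$ this is countable, and it is monotone in $B$. By Lemma 3, applied to $B\mapsto\Phi(B)\cap Y$, there is $\Xi\subseteq Y$ with $|\Xi|=N$ and $\xi\notin\Phi(\Xi\setminus\{\xi\})$ for all $\xi\in\Xi$.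

Let $\Omega'=\Omega\setminus\Xi$, and for $B\subseteq\Xi$ put
$$S_B=G(\Omega'\cup B),\qquad H_B=\mathrm{Hom}(S_B,\mathbf 2).$$
If $\xi\in\Xi\setminus B$, then $\Phi(B)\subseteq\Phi(\Xi\setminus\{\xi\})$, which does not contain $\xi$. Thus $\Phi(B)\subseteq\Omega'\cup B$, and
$$u,v\in M_B\ \Longrightarrow\ \delta(u,v)\in S_B\qquad(B\subseteq\Xi).\tag{5}$$
By (2), $S_B\cap S_C=S_{B\cap C}$. Lemma 2 becomes:

**(EP)** Homomorphisms $\varphi_B\in H_B$ ($B$ in a family of subsets of $\Xi$) that agree pairwise on the $S_{B\cap C}$ have a common extension in $H_\Xi$.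

**Step 4: equivalences from homomorphisms.** This step lets us calculate with $\equiv$ instead of $\delta$. For $\varphi\in H_B$ and $u,v\in M_B$ write $u\equiv_\varphi v$ if $\varphi(\delta(u,v))=0$. By Step 1 this is an equivalence on $M_B$ compatible with $m$. Three rules follow.

First, if $C\subseteq B$ and $u,v\in M_C$, then $u\equiv_\varphi v$ if and only if $u\equiv_{\varphi|S_C}v$, by (5). So the relation between two elements can be tested on any smaller index set that contains both. Second, for $\varphi,\psi\in H_B$ the pointwise join $\varphi\vee\psi$ is again in $H_B$, and restriction commutes with joins. Third, $u\equiv_{\varphi\vee\psi}v$ if and only if $u\equiv_\varphi v$ and $u\equiv_\psi v$.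

**Step 5: homomorphisms that see one kind of link as trivial.** Define $\theta$ on $S_\emptyset=G(\Omega')$ by $\theta(s)=1$ if and only if $s\ne0$. Then $\theta\in H_\emptyset$, since a join is $0$ only if both terms are $0$, and $0\ne1$. Also $\delta(x,y)\in S_\emptyset$ by (5), so $\theta(\delta(x,y))=1$. By Lemma 2 with the family $\{\Omega'\}$, $\theta$ extends to a homomorphism on $G(\Omega)$ with $a^\xi\mapsto0$, $b^\xi\mapsto1$ for all $\xi\in\Xi$, and to another with $a^\xi\mapsto1$, $b^\xi\mapsto0$ for all $\xi\in\Xi$. Let $\alpha_\xi,\beta_\xi\in H_{\{\xi\}}$ be their respective restrictions to $S_{\{\xi\}}$. Both extend $\theta$, and by (4)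
$$z^\xi_j\equiv_{\alpha_\xi}z^\xi_{j+1}\ (j\text{ even}),\qquad z^\xi_j\equiv_{\beta_\xi}z^\xi_{j+1}\ (j\text{ odd}).\tag{6}$$

**Proof of Proposition 4.** Suppose $\mu\ne0$. We use Steps 1–5 with $n=2$, $Y=\Omega$, $N=3$, and write $\Xi=\{1,2,3\}$. Let $z^i=z^i_1$ be the midpoints. By (6), $z^i\equiv_{\alpha_i}x$ and $z^i\equiv_{\beta_i}y$.

For $i\ne j$, $\varphi\in\{\alpha_i,\beta_i\}$ and $\psi\in\{\alpha_j,\beta_j\}$, both $\varphi$ and $\psi$ extend $\theta$, and $S_{\{i\}}\cap S_{\{j\}}=S_\emptyset$. So by (EP) we can choose $\varphi\ast\psi\in H_{\{i,j\}}$ extending both. Put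
$$\kappa_{12}=(\alpha_1\ast\alpha_2)\vee(\beta_1\ast\beta_2),\quad\kappa_{23}=(\alpha_2\ast\alpha_3)\vee(\beta_2\ast\beta_3),\quad\kappa_{13}=(\alpha_1\ast\beta_3)\vee(\beta_1\ast\alpha_3).$$
Two of these are parallel and one is crossed, but on a single index $i$ no difference is visible: each restricts to $\alpha_i\vee\beta_i$ on $S_{\{i\}}$ whenever it is defined there. So they agree pairwise, and (EP) gives a common extension $\kappa\in H_\Xi$.

Under $\alpha_1\ast\alpha_2$ both $z^1$ and $z^2$ are equivalent to $x$. Under $\beta_1\ast\beta_2$ both are equivalent to $y$. Hence $z^1\equiv z^2$ under $\kappa_{12}$, so $z^1\equiv_\kappa z^2$. Likewise $z^2\equiv_\kappa z^3$. Therefore $z^1\equiv_\kappa z^3$. Both lie in $M_{\{1,3\}}$, so $z^1\equiv z^3$ under $\kappa_{13}$, and in particular under $\alpha_1\ast\beta_3$. But under $\alpha_1\ast\beta_3$ we have $x\equiv z^1$ and $z^3\equiv y$. So $x\equiv y$ under $\alpha_1\ast\beta_3$, which extends $\theta$, and $\theta(\delta(x,y))=0$. This contradicts Step 5. $\square$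

The contradiction at the end did not use the majority operation.

## 5. Chains of length three: where the midpoint argument stops

What changes if congruences need not permute? Consider the three-element chain $0<1<2$ as a lattice, with congruences $\alpha=01|2$ and $\beta=0|12$. We have $2\mathrel\beta1\mathrel\alpha0$. But $(2,0)\notin\alpha\circ\beta$: the only element $\alpha$-related to $2$ is $2$, and $2$ is not $\beta$-related to $0$. So starting with $\alpha$ we need the chain $2\mathrel\alpha2\mathrel\beta1\mathrel\alpha0$ of length $3$.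

In general two things change.

The first is that $n_\xi$ in Step 2 depends on $\xi$. This is handled by counting. A countable union of sets of size $\le\aleph_\omega$ has size $\le\aleph_\omega$. So if $|\Omega|\ge\aleph_{\omega+1}$, then for some $n\ge2$ the set $Y=\{\xi\in\Omega:n_\xi=n\}$ has $|Y|\ge\aleph_{\omega+1}$. We do not know $n$ in advance, but $|Y|\ge\aleph_N$ for every finite $N$, so Steps 3–5 are available with any $N$ we like.

The second change is serious. Take $n=3$, so that (6) reads $x\equiv z^i_1$ under $\alpha_i$, $z^i_1\equiv z^i_2$ under $\beta_i$, and $z^i_2\equiv y$ under $\alpha_i$. Repeat the argument with $z^i_1$ in place of $z^i$. Under $\alpha_1\ast\alpha_2$ all is well: $z^1_1\equiv x\equiv z^2_1$. Under $\beta_1\ast\beta_2$ we know only $z^1_1\equiv z^1_2$ and $z^2_1\equiv z^2_2$. The equivalence on $\{x,y,z^1_1,z^1_2,z^2_1,z^2_2\}$ generated by these relations has blocks $\{x\},\{y\},\{z^1_1,z^1_2\},\{z^2_1,z^2_2\}$, so the relations in (6) do not yield $z^1_1\equiv z^2_1$. Hence we cannot conclude $z^1_1\equiv_\kappa z^2_1$. With $z^i_2$ the same happens.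 In the permutable case, $\beta_i$ tied the midpoint to a point common to all indices. Now it ties it only to another private point.

The way around is not to attack chains of length $n$ directly, but to *shorten* them, one link at a time, until the midpoint argument applies. The majority operation mixes the chains of two indices into one, and each mixing halves the number of available indices, which is why we need many. The pair $(x,y)$ may have to be replaced by another pair along the way. So we need a notion that is stable under such changes: indices are replaced by disjoint blocks of indices, and there is a base set that grows.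

Here are the statements to be proved.

**Theorem A.** If $|\Omega|\ge\aleph_{\omega+1}$, then $G(\Omega)\not\cong\mathrm{Con}_{\mathrm c}M$ for every majority algebra $M$.

**Theorem B (stronger).** Let $|\Omega|\ge\aleph_{\omega+1}$ and let $A$ be an algebra of any similarity type having a congruence-compatible majority operation. Then every weakly distributive $(\vee,0)$-homomorphism $\mu:\mathrm{Con}_{\mathrm c}A\to G(\Omega)$ is zero.

Theorem B implies Theorem A: an isomorphism $\mathrm{Con}_{\mathrm c}M\to G(\Omega)$ would be weakly distributive, and nonzero because $G(\Omega)\ne\{0\}$. With $|\Omega|=\aleph_{\omega+1}$, Theorem A gives the Answer in Section 1.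

## 6. Schemes, and gluing along a graph

We work under the standing assumptions and Steps 1–5 of Section 4, with some $n$, $N$, $Y$, $\Xi$ as there.

**Definition (scheme).** A scheme of length $k\ge2$ and width $N$ consists of $D\subseteq\Xi$ (the base); pairwise disjoint sets $E_1,\dots,E_N\subseteq\Xi\setminus D$ (the blocks); $x,y\in M_D$; $\theta\in H_D$ with $\theta(\delta(x,y))=1$; and for each $i\le N$, homomorphisms $\alpha_i,\beta_i\in H_{D\cup E_i}$ extending $\theta$ and elements $x=z^i_0,z^i_1,\dots,z^i_k=y$ of $M_{D\cup E_i}$ with
$$z^i_j\equiv_{\alpha_i}z^i_{j+1}\ (j\text{ even}),\qquad z^i_j\equiv_{\beta_i}z^i_{j+1}\ (j\text{ odd}).$$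

The elements $x,y$ of a scheme may differ from those fixed in Step 1. Blocks can be discarded, so a scheme of width $N$ yields schemes of the same length and every smaller width.

**Lemma 5 (starting point).** If $|\Xi|=N$, there is a scheme of length $n$ and width $N$.

*Proof.* Take $D=\emptyset$, the singletons $\{\xi\}$, $\xi\in\Xi$, as blocks, and the $x$, $y$, $z^\xi_j$, $\theta$, $\alpha_\xi$, $\beta_\xi$ of Section 4. The requirements are Step 5 and (6). $\square$

**Parallel and crossed joins.** Given a scheme, let $i\ne j$, $\varphi\in\{\alpha_i,\beta_i\}$, $\psi\in\{\alpha_j,\beta_j\}$. Since $(D\cup E_i)\cap(D\cup E_j)=D$ and both $\varphi,\psi$ extend $\theta$, (EP) lets us choose $\varphi\ast\psi=\psi\ast\varphi\in H_{D\cup E_i\cup E_j}$ extending both. We fix these choices and put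
$$\pi_{ij}=(\alpha_i\ast\alpha_j)\vee(\beta_i\ast\beta_j),\qquad\chi_{ij}=(\alpha_i\ast\beta_j)\vee(\beta_i\ast\alpha_j),$$
both in $H_{D\cup E_i\cup E_j}$, with $\pi_{ij}=\pi_{ji}$ and $\chi_{ij}=\chi_{ji}$. Both have the same restrictions:
$$\alpha_i\vee\beta_i\ \text{ on }S_{D\cup E_i},\qquad\alpha_j\vee\beta_j\ \text{ on }S_{D\cup E_j},\qquad\theta\ \text{ on }S_D.\tag{7}$$

**Lemma 6 (gluing along a graph).** Let $\Gamma$ be a set of two-element sets $\{i,j\}$ of block indices of a scheme, and for each $\{i,j\}\in\Gamma$ let $\kappa_{ij}$ be one of $\pi_{ij},\chi_{ij}$. Then all these $\kappa_{ij}$ have a common extension in $H_\Xi$.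

*Proof.* By (EP) we check agreement in pairs. Two distinct edges share one index $i$ or none. As the blocks are disjoint, the corresponding sets $D\cup E_i\cup E_j$ intersect in $D\cup E_i$ or in $D$. By (7) both homomorphisms restrict there to $\alpha_i\vee\beta_i$, respectively to $\theta$. $\square$

So we may choose freely, edge by edge, between parallel and crossed. The permutable case used a triangle with two parallel edges and one crossed edge, and the same works for all schemes of length $2$.

**Lemma 7.** There is no scheme of length $2$ and width $\ge3$.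

*Proof.* Suppose there is one. By Lemma 6 let $\kappa\in H_\Xi$ extend $\pi_{12},\pi_{23},\chi_{13}$. We have $z^i_1\equiv_{\alpha_i}x$ and $z^i_1\equiv_{\beta_i}y$. Hence $z^1_1\equiv z^2_1$ under $\alpha_1\ast\alpha_2$ (both $\equiv x$) and under $\beta_1\ast\beta_2$ (both $\equiv y$). So $z^1_1\equiv z^2_1$ under $\pi_{12}$, and $z^1_1\equiv_\kappa z^2_1$. In the same way $z^2_1\equiv_\kappa z^3_1$. So $z^1_1\equiv_\kappa z^3_1$. As both elements lie in $M_{D\cup E_1\cup E_3}$, they are equivalent under $\chi_{13}$, hence under $\alpha_1\ast\beta_3$. Thus $x\equiv z^1_1\equiv z^3_1\equiv y$ under $\alpha_1\ast\beta_3$, which extends $\theta$. As $x,y\in M_D$, this gives $\theta(\delta(x,y))=0$, a contradiction. $\square$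

## 7. Shortening a scheme by one link

**Lemma 8.** If $k\ge3$ and there is a scheme of length $k$ and width $2w+2$, then there is a scheme of length $k-1$ and width $\ge w$.

*Proof.* Fix such a scheme, and group its blocks into $w+1$ disjoint pairs.

**Step 1: one chain from each pair of blocks.** This step produces a chain that moves with both blocks at once, and finds what would shorten it. For a pair $(i,j)$ and $0\le r\le k$ put
$$w^i_r=m(x,y,z^i_r),\qquad t^{ij}_r=m(w^i_r,x,w^j_r)\in M_{D\cup E_i\cup E_j}.$$
Here $w^i_r$ is the expression from the proof of Fact 0. As there, $w^i_0=x$ and $w^i_k=y$, so $t^{ij}_0=m(x,x,x)=x$ and $t^{ij}_k=m(y,x,y)=y$. Compatibility with $m$ gives $t^{ij}_r\equiv t^{ij}_{r+1}$ under $\alpha_i\ast\alpha_j$ for $r$ even, and under $\beta_i\ast\beta_j$ for $r$ odd. The first link $x=t_0^{ij}\equiv t_1^{ij}$ holds under $\alpha_i\ast\alpha_j$. If it also held under $\beta_i\ast\beta_j$, it could be merged with the second link. We distinguish two cases accordingly.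

**Step 2: Case I, where $x\equiv t^{ij}_1$ under $\beta_i\ast\beta_j$ for all $w+1$ pairs.** Here we merge the first two links; the roles of $\alpha$ and $\beta$ are exchanged. Keep $D,x,y,\theta$. For each pair take the new block $E_i\cup E_j$, the new homomorphisms $\alpha'=\beta_i\ast\beta_j$ and $\beta'=\alpha_i\ast\alpha_j$, which both extend $\theta$, and the new sequence
$$z'_0=x,\qquad z'_s=t^{ij}_{s+1}\quad(1\le s\le k-1).$$
It ends with $z'_{k-1}=t^{ij}_k=y$. The first link: $z'_0=x\equiv_{\alpha'}t^{ij}_1\equiv_{\alpha'}t^{ij}_2=z'_1$, by the case assumption and since $r=1$ is odd. Now let $1\le s<k-1$. If $s$ is odd, then $s+1$ is even, so $t^{ij}_{s+1}\equiv t^{ij}_{s+2}$ under $\alpha_i\ast\alpha_j$, that is, $z'_s\equiv_{\beta'}z'_{s+1}$. If $s$ is even, then $s+1$ is odd, so $t^{ij}_{s+1}\equiv t^{ij}_{s+2}$ under $\beta_i\ast\beta_j$, that is, $z'_s\equiv_{\alpha'}z'_{s+1}$. This is a scheme of length $k-1$ and width $w+1$.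

**Step 3: Case II, a new base and a new pair of elements.** Otherwise there is a pair, which we call $(1,2)$, for which $x\not\equiv t^{12}_1$ under $\beta_1\ast\beta_2$. The failure supplies a new pair with nonzero distance. Put
$$t=t^{12}_1=m\big(m(x,y,z^1_1),x,m(x,y,z^2_1)\big),\qquad D'=D\cup E_1\cup E_2,\qquad\rho=\pi_{12}\in H_{D'}.$$
We have $(\beta_1\ast\beta_2)(\delta(x,t))=1$ and $\rho\ge\beta_1\ast\beta_2$, so $\rho(\delta(x,t))=1$. We build a scheme with base $D'$, elements $x,t\in M_{D'}$ and homomorphism $\theta'=\rho$. Its blocks are the sets $E_0\cup E_3$, where $(0,3)$ is our name for a typical one of the $w$ remaining pairs. These $w$ sets are pairwise disjoint and disjoint from $D'$. What is left is to find, for each pair $(0,3)$, two homomorphisms in $H_{D'\cup E_0\cup E_3}$ extending $\rho$, and a chain from $x$ to $t$ of length $k-1$.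

**Step 4: the two homomorphisms.** By Lemma 6, applied to the four-cycle $0,1,2,3$ with three parallel edges and one crossed edge, the homomorphisms
$$\pi_{01},\qquad\pi_{12}=\rho,\qquad\pi_{23},\qquad\chi_{03}$$
have a common extension. Let $\kappa\in H_{D'\cup E_0\cup E_3}$ be its restriction. Next, $\alpha_0,\alpha_3,\rho$ are defined on $S_{D\cup E_0},S_{D\cup E_3},S_{D'}$. The pairwise intersections of the index sets are $D$, and all three restrict to $\theta$ on $S_D$ (for $\rho$ by (7)). By (EP) they have a common extension. Let $\lambda\in H_{D'\cup E_0\cup E_3}$ be its restriction. Both $\kappa$ and $\lambda$ extend $\theta'=\rho$. Put $\alpha'=\kappa$ and $\beta'=\lambda$.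

**Step 5: a chain from $x$ to $t$ that is still one link too long.** This step shows what must be improved. In the formula for $t$ the element $y$ occurs twice. Replace the two occurrences by points moving along the chains of blocks $0$ and $3$: for $0\le r\le k$ put
$$v_r=m(x,z^0_r,z^1_1),\qquad v'_r=m(x,z^3_r,z^2_1),\qquad V_r=m(v_r,x,v'_r).$$
Then $V_0=m(x,x,x)=x$ and $V_k=t$. We claim that for $0\le r<k$
$$V_r\equiv_\lambda V_{r+1}\ (r\text{ even}),\qquad V_r\equiv_\kappa V_{r+1}\ (r\text{ odd}).\tag{8}$$
For $r$ even, $z^0_r\equiv z^0_{r+1}$ under $\alpha_0$ and $z^3_r\equiv z^3_{r+1}$ under $\alpha_3$. As $\lambda$ extends $\alpha_0$ and $\alpha_3$, compatibility with $m$ gives $V_r\equiv_\lambda V_{r+1}$.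

For $r$ odd, consider $v_r,v_{r+1}\in M_{D\cup E_0\cup E_1}$, where $\kappa$ restricts to $\pi_{01}$. Under $\alpha_0\ast\alpha_1$ we have $z^1_1\equiv x$, so $v_r\equiv m(x,z^0_r,x)=x$, and likewise $v_{r+1}\equiv x$. Under $\beta_0\ast\beta_1$ we have $z^0_r\equiv z^0_{r+1}$, so $v_r\equiv v_{r+1}$. Hence $v_r\equiv v_{r+1}$ under $\pi_{01}$, that is, $v_r\equiv_\kappa v_{r+1}$. In the same way, with blocks $3,2$ in place of $0,1$ and $\pi_{23}$ in place of $\pi_{01}$: under $\alpha_3\ast\alpha_2$ both $v'_r$ and $v'_{r+1}$ are $\equiv x$, and under $\beta_3\ast\beta_2$ we have $z^3_r\equiv z^3_{r+1}$. So $v'_r\equiv_\kappa v'_{r+1}$. Hence $V_r\equiv_\kappa V_{r+1}$, and (8) is proved.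

The chain begins $x\equiv_\lambda V_1\equiv_\kappa V_2\equiv_\lambda V_3$ and has length $k$. To save a link we look for an element $U$ with $x\equiv_\kappa U\equiv_\lambda V_2$. Then $x\equiv_\kappa U\equiv_\lambda V_3$ replaces the first three links by two.

**Step 6: the element $U$.** Change $V_2$ only in a way that $\lambda$ cannot see: in $v_2=m(x,z^0_2,z^1_1)$ replace $x$ by $z^0_1$, and in $v'_2$ replace $x$ by $z^3_1$. That is, put
$$u=m(z^0_1,z^0_2,z^1_1),\qquad u'=m(z^3_1,z^3_2,z^2_1),\qquad U=m(u,x,u').$$

*$U\equiv_\lambda V_2$.* Since $\lambda$ extends $\alpha_0$ and $\alpha_3$, we have $z^0_1\equiv_\lambda x\equiv_\lambda z^3_1$. So $u\equiv_\lambda v_2$, $u'\equiv_\lambda v'_2$, and $U\equiv_\lambda V_2$.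

*$x\equiv_\kappa U$.* We first show $u\equiv_\kappa z^0_1$. Both elements are in $M_{D\cup E_0\cup E_1}$, so we work under $\pi_{01}$. Under $\alpha_0\ast\alpha_1$ we have $z^0_1\equiv x\equiv z^1_1$, so $u\equiv m(x,z^0_2,x)=x\equiv z^0_1$. Under $\beta_0\ast\beta_1$ we have $z^0_1\equiv z^0_2$, so $u\equiv m(z^0_1,z^0_1,z^1_1)=z^0_1$. Hence $u\equiv_\kappa z^0_1$. Likewise, working under $\pi_{23}$: under $\alpha_3\ast\alpha_2$ we have $z^3_1\equiv x\equiv z^2_1$, so $u'\equiv m(x,z^3_2,x)=x\equiv z^3_1$, and under $\beta_3\ast\beta_2$ we have $z^3_1\equiv z^3_2$, so $u'\equiv m(z^3_1,z^3_1,z^2_1)=z^3_1$. Hence $u'\equiv_\kappa z^3_1$. Therefore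
$$U\equiv_\kappa m(z^0_1,x,z^3_1),$$
and the right-hand side lies in $M_{D\cup E_0\cup E_3}$, where $\kappa$ restricts to the crossed join $\chi_{03}$. Under $\alpha_0\ast\beta_3$ we have $z^0_1\equiv x$, so this element is $\equiv m(x,x,z^3_1)=x$. Under $\beta_0\ast\alpha_3$ we have $z^3_1\equiv x$, so it is $\equiv m(z^0_1,x,x)=x$. Hence $m(z^0_1,x,z^3_1)\equiv_\kappa x$, and $U\equiv_\kappa x$.

**Step 7: the new scheme.** It remains to assemble. Put
$$z'_0=x,\qquad z'_1=U,\qquad z'_s=V_{s+1}\quad(2\le s\le k-1).$$
All these elements lie in $M_{D'\cup E_0\cup E_3}$, and the sequence ends with $z'_{k-1}=V_k=t$ (note $k\ge3$). The links are as required with $\alpha'=\kappa$, $\beta'=\lambda$. For $s=0$: $x\equiv_\kappa U$. For $s=1$: $U\equiv_\lambda V_2\equiv_\lambda V_3=z'_2$, by Step 6 and (8). For $2\le s<k-1$ we have $z'_s=V_{s+1}$ and $z'_{s+1}=V_{s+2}$. If $s$ is even, then $s+1$ is odd, and (8) gives $z'_s\equiv_\kappa z'_{s+1}$. If $s$ is odd, then $s+1$ is even, and (8) gives $z'_s\equiv_\lambda z'_{s+1}$. Doing this for each of the $w$ remaining pairs, we obtain a scheme of length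 $k-1$ and width $w$. $\square$

## 8. Proof of Theorems B and A

Let $N_2=3$ and $N_k=2N_{k-1}+2$ for $k\ge3$. Since $N_k+2=2(N_{k-1}+2)$, we have $N_k=5\cdot2^{k-2}-2$.

**Proof of Theorem B.** Suppose $\mu\ne0$. By Steps 1 and 2 of Section 4 we have $x,y$ and the chains (4). By the counting argument of Section 5 there is $n\ge2$ such that $Y=\{\xi\in\Omega:n_\xi=n\}$ has $|Y|\ge\aleph_{\omega+1}$. In particular $|Y|\ge\aleph_{N_n}$, so Steps 3–5 apply with $N=N_n$, and Lemma 5 gives a scheme of length $n$ and width $N_n$. By Lemma 8 with $w=N_{k-1}$, a scheme of length $k\ge3$ and width $N_k=2N_{k-1}+2$ yields one of length $k-1$ and width at least $N_{k-1}$, and we discard blocks to make the width exactly $N_{k-1}$. After $n-2$ applications we have a scheme of length $2$ and width $N_2=3$. This contradicts Lemma 7. $\square$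

As noted in Section 5, Theorem A follows. So not every distributive $(\vee,0)$-semilattice is the congruence semilattice of a majority algebra: $G(\Omega)$ with $|\Omega|=\aleph_{\omega+1}$ is a counterexample, with a largest element and of cardinality $\aleph_{\omega+1}$.

Theorem B covers algebras of arbitrary type with a congruence-compatible majority operation. Lattices are included, through the operation $(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$, so the result contains a negative solution of Dilworth's congruence lattice problem. It excludes not only isomorphisms but all nonzero weakly distributive homomorphisms.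

## 9. Bounded permutability, and cardinalities up to $\aleph_1$

The cardinal $\aleph_{\omega+1}$ entered only through the counting of chain lengths. If the length is bounded in advance, a smaller cardinal suffices. An algebra has $n$-permutable congruences if $\alpha\vee\beta=\alpha\circ\beta\circ\alpha\circ\cdots$ ($n$ factors) for all congruences $\alpha,\beta$. For example, in Section 5 the relation $(2,0)\in\alpha\vee\beta$ needed three factors.

**Theorem C.** Let $n\ge2$ and $|\Omega|\ge\aleph_{N_n}$, where $N_n=5\cdot2^{n-2}-2$. Then the conclusion of Theorem B holds for every algebra $A$ with a congruence-compatible majority operation and $n$-permutable congruences.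

*Proof.* Suppose $\mu\ne0$. In Step 2 of Section 4, $(x,y)\in\alpha\vee\beta=\alpha\circ\beta\circ\alpha\circ\cdots$ with $n$ factors, so all chains can be taken of length exactly $n$. Hence Steps 3–5 apply with $Y=\Omega$ and $N=N_n$; Lemma 3 requires only $|\Omega|\ge\aleph_{N_n}$. The rest is as in the proof of Theorem B: Lemma 5, then $n-2$ applications of Lemma 8, then Lemma 7. $\square$

For $n=2$ this is Proposition 4.

In the other direction, small semilattices are all represented.

**Proposition D.** Every distributive $(\vee,0)$-semilattice $S$ with $|S|\le\aleph_1$ is isomorphic to $\mathrm{Con}_{\mathrm c}M$ for a majority algebra $M$.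

*Proof.* By Huhn's theorem (A. P. Huhn, *On the representation of distributive algebraic lattices II, III*, Acta Sci. Math. (Szeged) 53 (1989)), $S\cong\mathrm{Con}_{\mathrm c}L$ for a lattice $L$. Let $m(x,y,z)=(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$, a majority operation on $L$. We show that $(L,m)$ and $L$ have the same congruences; then $M=(L,m)$ is as desired. Every lattice congruence preserves $m$. Conversely, let $\theta$ be a congruence of $(L,m)$, let $x\mathrel\theta y$, and let $z\in L$. With $o=x\wedge y\wedge z$ we have
$$m(x,z,o)=(x\wedge z)\vee(z\wedge o)\vee(x\wedge o)=(x\wedge z)\vee o=x\wedge z,$$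
and likewise $m(y,z,o)=y\wedge z$. So $x\wedge z\mathrel\theta y\wedge z$. With $i=x\vee y\vee z$ we have
$$m(x,z,i)=(x\wedge z)\vee(z\wedge i)\vee(x\wedge i)=(x\wedge z)\vee z\vee x=x\vee z,$$
and likewise $m(y,z,i)=y\vee z$. So $x\vee z\mathrel\theta y\vee z$. As $\wedge$ and $\vee$ are commutative and $\theta$ is transitive, $\theta$ is a lattice congruence. Hence $\mathrm{Con}(L,m)=\mathrm{Con}\,L$. $\square$

Consequently, the least cardinality of a distributive $(\vee,0)$-semilattice that is not the congruence semilattice of a majority algebra lies between $\aleph_2$ and $\aleph_{\omega+1}$. Its exact value is not determined here.
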